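# Weakly unbounded error: the gap between quantum and classical query cost for total functions

## 1. A logarithmic gap for total functions

**Theorem 1.** Logarithms are to base 2. For a Boolean function $f:D\to\{0,1\}$, $D\subseteq\{0,1\}^n$, let $\mathrm{WUC}(f)$ (respectively $\mathrm{WUQ}(f)$) be the least value of
$$(\text{number of queries})+\log\frac1{2\beta}$$
over all classical randomized (respectively quantum) query algorithms that, for some $\beta>0$, output $f(x)$ with probability at least $\frac12+\beta$ on every $x\in D$. For every even $s\ge 2$ there is a total function $f_s$ on $n=s2^s$ bits with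
$$\mathrm{WUQ}(f_s)\le 2s+\log s+2,\qquad \mathrm{WUC}(f_s)\ge \frac{s^2}{2}.$$
Hence $\mathrm{WUC}(f_s)/\mathrm{WUQ}(f_s)\to\infty$, and in fact this ratio is $\Omega(\log n)$. In particular there is no absolute constant $C$ with $\mathrm{WUC}(f)\le C\cdot\mathrm{WUQ}(f)$ for all total $f$.

**Theorem 2.**

1. (Upper bound, also for partial functions.) If $f$ is non-constant on $D\subseteq\{0,1\}^n$, then $1\le \mathrm{WUQ}(f)\le n$ and
$$\mathrm{WUC}(f)\le \mathrm{WUQ}(f)\cdot\log\frac{2e\,n}{\mathrm{WUQ}(f)} .$$

2. (Construction.) For all $k\ge1$, $m\ge1$ there is a total function $F=F_{k,m}$ on $2k4^m$ bits with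
$$\mathrm{WUQ}(F)\le k+m+\log k+5,\qquad \mathrm{WUC}(F)\ge(2k-2)m .$$

3. (Sharpness.) Let $M(n,q)=\sup\{\mathrm{WUC}(f): f\text{ total on }n\text{ bits},\ \mathrm{WUQ}(f)\le q\}$.
   - (a) If $q=q(n)$ satisfies $q/\log n\to\infty$ and $q/n\to0$, then $M(n,q)=(1+o(1))\,q\log(n/q)$.
   - (b) $M(n,q)=\Theta(q\log(2n/q))$ for all sufficiently large $n$ and all $3\log n\le q\le n$. For $q_0\le q\le 3\log n$, with $q_0$ an absolute constant, $M(n,q)=\Omega(q^2)$ and $M(n,q)=O(q\log n)$.
   - (c) $\displaystyle\lim_{n\to\infty}\ \sup_{f}\frac{\mathrm{WUC}(f)}{\mathrm{WUQ}(f)\log n}=1$, where $f$ ranges over the non-constant total functions on $n$ bits. The same holds with partial functions allowed.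

In plain words: an algorithm may be barely better than a coin flip, but it pays for that. A bias of $2^{-b}$ costs about $b$ extra units, the same as $b$ queries. The question is how much a quantum computer saves under this accounting. The poster "Unbounded Error Quantum Query Complexity" (http://www.maths.bris.ac.uk/~csxam/presentations/poster-qics.pdf) lists the following known results.

- (i) $\mathrm{WUC}(f)\le 2\,\mathrm{WUQ}(f)\log n$ for every $n\ge2$ and every total $f$ on $n$ bits.
- (ii) For infinitely many $n$ there is a *partial* function $f_n$ with $\mathrm{WUC}(f_n)=\Omega(\mathrm{WUQ}(f_n)\log n)$.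
- (iii) For $OR_n$ both costs are $\Theta(\log n)$.
- (iv) For each threshold function $TH_k$ ($TH_k(x)=1$ iff $|x|>k$, with $0\le k\le n-1$) both costs are $\Theta(\log n)$, with constants independent of $k$ and $n$.

It conjectures that for *total* functions $\mathrm{WUC}(f)=O(\mathrm{WUQ}(f))$. Theorem 1 refutes this. Theorem 2 says that the factor $\log n$ in (i) cannot be improved even for total functions, and that the right asymptotic constant in front of $\log n$ is exactly $1$. None of (i)–(iv) is used below.

## 2. Queries, bias, and the price of a small bias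

**Definition (total, partial).** $f:D\to\{0,1\}$ is total if $D=\{0,1\}^n$. If $D$ is smaller, $f$ is partial, and nothing is required of an algorithm on inputs outside $D$.

**Definition (classical algorithm).** A classical algorithm with $d$ queries is a probability distribution over deterministic decision trees of depth at most $d$; each inner node queries one input bit and each leaf carries an output.

**Definition (quantum algorithm).** A quantum query maps $|i,b\rangle\mapsto|i,b\oplus x_i\rangle$. With the target qubit in the state $|-\rangle=\frac1{\sqrt2}(|0\rangle-|1\rangle)$ this becomes the *phase query* $|i\rangle\mapsto(-1)^{x_i}|i\rangle$, where $i$ may be in superposition. Between queries, arbitrary unitaries independent of $x$ are free. Intermediate measurements and classical randomness are allowed; they can be deferred to the end at no query cost.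

The number of queries is always the worst-case number. If an algorithm is correct with probability at least $p>\frac12$ on every $x\in D$, its bias is $\beta=p-\frac12\in(0,\frac12]$, so the term $\log\frac1{2\beta}$ is $\ge0$, with equality for an exact algorithm. If a minimum in the definition of $\mathrm{WUC}$ or $\mathrm{WUQ}$ is not attained, read it as an infimum.

Two remarks will be used freely. A classical algorithm is also a quantum one, so $\mathrm{WUQ}(f)\le\mathrm{WUC}(f)$. Querying all bits gives $\mathrm{WUC}(f)\le n$.

Small bias is typically used through one-sided procedures that are perfect on one side and catch an error rarely on the other.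

**Lemma 1 (shifting).** Suppose a $T$-query algorithm outputs 1 with probability $1$ when $f(x)=1$, and with probability at most $1-\epsilon$ when $f(x)=0$, where $0<\epsilon\le1$. Then there is a $T$-query algorithm for $f$ with bias at least $\epsilon/4$, hence of cost at most $T+\log(2/\epsilon)$.

*Proof.* With probability $\lambda=\frac1{2-\epsilon}$ output the result of the given algorithm; otherwise output 0. If $f(x)=1$ then $\Pr[1]=\lambda$. If $f(x)=0$ then
$$\Pr[1]\le\lambda(1-\epsilon)=\frac{1-\epsilon}{2-\epsilon}=1-\lambda .$$
So the success probability is at least $\lambda$ on every input, and the bias is at least $\lambda-\frac12=\frac{\epsilon}{2(2-\epsilon)}\ge\frac\epsilon4$. The cost is at most $T+\log\frac1{2\cdot\epsilon/4}=T+\log\frac2\epsilon$. $\square$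

**Example: OR by hand.** Query one uniformly random bit and output it. If $OR_n(x)=0$ the output is $0$ for certain; if $OR_n(x)=1$ it is $1$ with probability at least $1/n$. Lemma 1 applied to $1-OR_n$ with $T=1$, $\epsilon=1/n$ gives $\mathrm{WUC}(OR_n)\le 1+\log(2n)=\log n+2$. Thus one query is enough, and almost the whole price is for the bias.

**Example: thresholds.** A random bit equals $1$ with probability $|x|/n$. Put $\theta=(k+\frac12)/n$. With probability $\lambda$ output a random bit of $x$, otherwise a fixed bit $b$, with $b=1$, $\lambda=\frac{1}{2(1-\theta)}$ if $\theta\le\frac12$, and $b=0$, $\lambda=\frac1{2\theta}$ if $\theta>\frac12$. In both cases $\frac12\le\lambda\le1$ and $\lambda\theta+(1-\lambda)b=\frac12$. So $\Pr[1]-\frac12=\lambda(\frac{|x|}n-\theta)$, which has the right sign and absolute value at least $\frac{\lambda}{2n}\ge\frac1{4n}$. The cost is at most $1+\log(2n)$.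

In these examples a single classical query with small bias already does well, which makes the conjecture plausible.

## 3. Fourier mass of decision trees, and the Bernstein–Vazirani query

For $S\subseteq\{1,\dots,n\}$ write $\chi_S(x)=(-1)^{\sum_{i\in S}x_i}$. Every $g:\{0,1\}^n\to\mathbb R$ has a unique expansion $g=\sum_S\hat g(S)\chi_S$, and Parseval's identity says $\sum_S\hat g(S)^2=\mathbb E_x[g(x)^2]$ for uniform $x$. We write $\langle\cdot,\cdot\rangle$ for the inner product over $\mathbb F_2$. For example, for bits $u,v$,
$$(-1)^{uv}=\tfrac12\bigl(1+(-1)^u+(-1)^v-(-1)^{u+v}\bigr), \tag{1}$$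
with four coefficients of equal size $\frac12$ and $\ell_1$ norm $2$.

**Lemma 2.** If $g:\{0,1\}^n\to\{\pm1\}$ is computed by a decision tree of depth $d$, then $\sum_S|\hat g(S)|\le 2^d$, and $\hat g(S)=0$ whenever $|S|>d$.

*Proof.* $g$ is a combination with coefficients $\pm1$ of the indicators of its at most $2^d$ leaves. The indicator of a leaf is a product of at most $d$ factors $\frac12(1\pm\chi_{\{i\}})$. Each factor has $\ell_1$ Fourier norm $1$, and the $\ell_1$ norm of a product is at most the product of the $\ell_1$ norms, so each leaf indicator has norm at most $1$. It contains only characters $\chi_S$ with $|S|\le d$. Sum over leaves. $\square$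

This gives the only classical lower bound technique we need.

**Lemma 3 (correlation bound).** Let $\mu$ be a probability distribution on $D$, and let $G(x)=1$ if $f(x)=1$, $G(x)=-1$ if $f(x)=0$. If $|\mathbb E_\mu[G\chi_S]|\le\delta$ for every $S$, then $\mathrm{WUC}(f)\ge\log\frac1\delta$.

*Proof.* Take a classical algorithm with $d$ queries and bias $\beta$. For a tree of the mixture let $g(x)=1$ if it outputs 1 and $g(x)=-1$ if it outputs 0. By Lemma 2,
$$\mathbb E_\mu[gG]=\sum_S\hat g(S)\,\mathbb E_\mu[G\chi_S]\le 2^d\delta .$$
Average over the trees. For each fixed $x\in D$, the average of $g(x)G(x)$ is $\Pr[\text{correct}]-\Pr[\text{wrong}]\ge 2\beta$. Hence $2\beta\le2^d\delta$, that is, $d+\log\frac1{2\beta}\ge\log\frac1\delta$. $\square$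

**Example: parity, classical.** Let $f$ be the parity of $n$ bits and $x$ uniform. A tree of depth $d<n$ has $\hat g(\{1,\dots,n\})=0$ by Lemma 2, so its correlation with parity is exactly zero, and no algorithm with fewer than $n$ queries has positive bias. So $\mathrm{WUC}(f)=n$.

**Lemma 4 (Bernstein–Vazirani).** Let $y$ be a string of bits $y_r$ indexed by $r\in\mathbb F_2^s$. Prepare $2^{-s/2}\sum_r|r\rangle$, make one phase query to $y$, and apply $H^{\otimes s}$. If $y_r=\langle r,a\rangle+\varphi$ for all $r$, the resulting state is $(-1)^\varphi|a\rangle$, so a measurement gives $a$ with certainty.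

*Proof.* After the query the state is $(-1)^\varphi2^{-s/2}\sum_r(-1)^{\langle r,a\rangle}|r\rangle=(-1)^\varphi H^{\otimes s}|a\rangle$, and $H^{\otimes s}$ is its own inverse. $\square$

**Example: $s=1$.** Every pair $(y_0,y_1)$ has the form $y_r=ra+\varphi$, with $a=y_0+y_1$ and $\varphi=y_0$. So one query computes the parity of two bits exactly (this is Deutsch's algorithm), and the parity of $n$ bits has $\mathrm{WUQ}\le\lceil n/2\rceil$. This factor of two, one quantum query doing the work of two classical ones, will return in Section 7.

## 4. One hidden string, and what it costs to check the promise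

Lemma 4 suggests an example at once. Let $n=2^s$ with $s$ even, promise that $x_r=\langle r,a\rangle$ for some $a\in\mathbb F_2^s$, and ask for $h(a)$, where $h(u,v)=\langle u,v\rangle$ for $a=(u,v)$, $u,v\in\mathbb F_2^{s/2}$.

One quantum query finds $a$, so the quantum cost is $1$. Classically, take $a$ uniform. Each $\chi_S(x)$ is a character of $a$, namely $(-1)^{\langle\alpha,u\rangle+\langle\gamma,v\rangle}$ for some $\alpha,\gamma$.

**Lemma 5.** For even $A$ and all $\alpha,\gamma\in\mathbb F_2^{A/2}$, with $u,v\in\mathbb F_2^{A/2}$ uniform and independent,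
$$\mathbb E_{u,v}(-1)^{\langle u,v\rangle+\langle\alpha,u\rangle+\langle\gamma,v\rangle}=\pm2^{-A/2}.$$

*Proof.* For fixed $v$, the average over $u$ of $(-1)^{\langle u,v+\alpha\rangle}$ is $1$ if $v=\alpha$ and $0$ otherwise. So the expectation is $2^{-A/2}(-1)^{\langle\gamma,\alpha\rangle}$. $\square$

(For $A=2$ this is equation (1).) Lemma 3 with $\delta=2^{-s/2}$ gives classical cost at least $s/2=\frac12\log n$. So the *partial* function has quantum cost $1$ and classical cost $\Omega(\log n)$.

Now try to make it total. Call $x$ valid if $x_r=\langle r,a\rangle$ for all $r$ and some $a$, and set $f(x)=1$ iff $x$ is valid and $h(a)=1$. A quantum algorithm must now reject invalid inputs, including those that differ from a valid one in a single bit. The natural test is to find a candidate $a$, then query $x_r$ at a random $r$ and reject if it differs from $\langle r,a\rangle$. It never rejects a valid input and catches an invalid one with probability at least $1/n$. Lemma 1 with $T=2$ and $\epsilon=1/n$ gives $\mathrm{WUQ}(f)\le 2+\log(2n)=s+3$.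

Here the attempt stops. The same strategy works classically: query $x_r$ at the $s$ unit vectors, which determines a candidate $a$, then test at a random $r$. This uses $s+1$ queries, and Lemma 1 gives $\mathrm{WUC}(f)\le (s+1)+(s+1)=2s+2$. The check alone has cost $\log(2n)=s+1$ in bias, as much as the entire classical problem up to a constant factor. The advantage of the single quantum query is lost in the price of checking.

That price, however, is *additive*. Checking many promises at random costs $\log$ of the total number of bits, once, and not once per promise. So put many independent strings into the input, about as many as the check costs, and verify a single random bit of the whole input.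

## 5. Many strings, one check: proof of Theorem 1

**Definition of $f_s$.** Let $s\ge2$ be even. The input consists of blocks $x^{(1)},\dots,x^{(s)}$, each indexed by $r\in\mathbb F_2^s$, so $n=s2^s$. Block $j$ is *valid* if, for some $a_j\in\mathbb F_2^s$, $x^{(j)}_r=\langle r,a_j\rangle$ for all $r$; then $a_j$ is unique, since its coordinates are the values at the unit vectors. Let $A=s^2$, which is even, and for $a=(u,v)$ with $u,v\in\mathbb F_2^{A/2}$ let $h(a)=\langle u,v\rangle$. Set $f_s(x)=1$ iff all blocks are valid and $h(a_1,\dots,a_s)=1$. This is a total function.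

**Step 1. The quantum algorithm.** The purpose is to solve all blocks with $s$ queries and check with one. Run Lemma 4 on each block and measure, obtaining candidates $a_1,\dots,a_s$. Pick $(j,r)$ uniformly among the $n$ pairs and query $x^{(j)}_r$. If it differs from $\langle r,a_j\rangle$, output 0. Otherwise output $h(a_1,\dots,a_s)$.

If all blocks are valid, the candidates are the true strings, the test passes, and the output is $f_s(x)$ with certainty. If some block $j$ is invalid, then $f_s(x)=0$; whatever candidate $a_j$ was measured, there is at least one $r$ with $x^{(j)}_r\ne\langle r,a_j\rangle$, for otherwise the block would be valid. So the output is 1 with probability at most $1-\frac1n$. Hence the hypothesis of Lemma 1 holds with $T=s+1$, $\epsilon=1/n$, and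
$$\mathrm{WUQ}(f_s)\le s+1+\log(2s2^s)=2s+\log s+2 .$$

**Step 2. The classical lower bound.** The purpose is to show that classical algorithms pay for all $s^2$ hidden bits. Let $a\in\mathbb F_2^{A}$ be uniform and let $x$ be the valid input with strings $a_1,\dots,a_s$. Then $f_s(x)=h(a)$, so $G=-(-1)^{h(a)}$ in Lemma 3. Every bit of $x$ is a parity of bits of $a$, so every $\chi_S(x)$ equals $(-1)^{\langle\alpha,u\rangle+\langle\gamma,v\rangle}$ for some $\alpha,\gamma$ depending on $S$. By Lemma 5, $|\mathbb E[G\chi_S]|=2^{-A/2}$ for every $S$. Lemma 3 gives $\mathrm{WUC}(f_s)\ge A/2=s^2/2$.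

**Step 3. The ratio.** We compare the two bounds with $\log n=s+\log s\le2s$. For $s\ge2$ we have $2s+\log s+2\le4s$, so the ratio is at least $s/8\ge\frac1{16}\log n$, which is $\Omega(\log n)$ and tends to infinity. $\square$

As a numerical check, for $s=4$ the bounds read $\mathrm{WUC}\ge8$, $\mathrm{WUQ}\le12$ and say nothing. For $s=6$, $n=384$, they read $\mathrm{WUC}\ge18$ and $\mathrm{WUQ}\le14+\log6<16.6$.

## 6. From a quantum algorithm to a random character: proof of Theorem 2, part 1

How large can the gap be? The upper bound rests on the polynomial method of Beals, Buhrman, Cleve, Mosca and de Wolf, *J. ACM* 48 (2001).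

**Lemma 6 (polynomial method).** The acceptance probability of a $T$-query quantum algorithm is, as a function of $x\in\{0,1\}^n$, a real multilinear polynomial $P$ of degree at most $2T$.

*Proof.* Defer all measurements. Before any query the amplitudes do not depend on $x$. A query replaces the amplitude $\alpha_{i,b,z}$ of a basis state ($z$ denotes the workspace) by $(1-x_i)\alpha_{i,b,z}+x_i\alpha_{i,b\oplus1,z}$, which raises the degree by at most one; unitaries independent of $x$ do not raise it. So the final amplitudes are polynomials of degree at most $T$ with complex coefficients. The acceptance probability is a sum of terms $(\mathrm{Re}\,\alpha)^2+(\mathrm{Im}\,\alpha)^2$, of degree at most $2T$. Replacing $x_i^2$ by $x_i$ makes it multilinear. $\square$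

The algorithm can be run on *every* $x\in\{0,1\}^n$, even outside $D$, so $0\le P\le1$ on the whole cube. This is why the bound covers partial functions.

**Example: parity, quantum.** If a $T$-query algorithm has bias $\beta>0$ for the parity of $n$ bits, then $P-\frac12$ has correlation at least $\beta$ in absolute value with $\chi_{\{1,\dots,n\}}$ under the uniform distribution, so $2T\ge n$. Together with Section 3, $\mathrm{WUQ}=\lceil n/2\rceil$ for parity.

*Proof of Theorem 2, part 1.*

**Step 1. The range of $\mathrm{WUQ}$.** This places $\mathrm{WUQ}(f)$ in the interval where our estimates are monotone. A zero-query algorithm has an output distribution independent of $x$, so it cannot have positive bias for a non-constant $f$. Hence every algorithm makes at least one query and $\mathrm{WUQ}(f)\ge1$. Also $\mathrm{WUQ}(f)\le\mathrm{WUC}(f)\le n$.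

**Step 2. Reduction to a single algorithm.** This removes the infimum. The function $y\mapsto y\log\frac{2en}y$ is continuous with derivative $\log\frac{2n}y\ge0$ on $(0,2n]$, so it is increasing there. If $\mathrm{WUQ}(f)=n$, the claim reads $\mathrm{WUC}(f)\le n\log(2e)$, which follows from $\mathrm{WUC}(f)\le n$. If $\mathrm{WUQ}(f)<n$, there are quantum algorithms of cost $c\le n$ with $c$ equal to, or arbitrarily close to, $\mathrm{WUQ}(f)$. By continuity it suffices to show: for every quantum algorithm with $T\ge1$ queries, bias $\beta$ and cost $c=T+\log\frac1{2\beta}\le n$,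
$$\mathrm{WUC}(f)\le c\log\frac{2en}{c}. \tag{2}$$

**Step 3. Many queries: $2T>n$.** Here the trivial algorithm suffices: since $\log(2e)>2$ and $c\le n$,
$$\mathrm{WUC}(f)\le n<2T\le2c\le c\log(2e)\le c\log\frac{2en}c .$$

**Step 4. Few queries: $2T\le n$.** The purpose is to turn the polynomial into a classical algorithm that outputs one random parity. Let $r=P-\frac12=\sum_{|S|\le2T}\hat r(S)\chi_S$. Since $|r|\le\frac12$ on the cube, Parseval gives $\sum_S\hat r(S)^2\le\frac14$. On $D$ we have $r(x)\ge\beta$ where $f(x)=1$, and $r(x)\le-\beta$ where $f(x)=0$. Let $L=\sum_S|\hat r(S)|$ and $N=\sum_{i\le2T}\binom ni$. Since $r\not\equiv0$, and by Cauchy–Schwarz,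
$$0<L\le\sqrt N\Bigl(\sum_S\hat r(S)^2\Bigr)^{1/2}\le\tfrac12\sqrt N .$$
Classical algorithm: pick $S$ with probability $|\hat r(S)|/L$, query the at most $2T$ bits in $S$, and output 1 iff $\mathrm{sgn}(\hat r(S))\chi_S(x)=1$. Then
$$\Pr[1]-\Pr[0]=\sum_S\frac{|\hat r(S)|}L\,\mathrm{sgn}(\hat r(S))\chi_S(x)=\frac{r(x)}L,$$
so $\Pr[1]=\frac12+\frac{r(x)}{2L}$, and the bias is at least $\frac\beta{2L}\ge\frac\beta{\sqrt N}$.

**Step 5. The cost.** It remains to add up. For $1\le K\le n$,
$$\Bigl(\frac Kn\Bigr)^K\sum_{i\le K}\binom ni\le\sum_{i\le K}\binom ni\Bigl(\frac Kn\Bigr)^i\le\Bigl(1+\frac Kn\Bigr)^n\le e^K ,$$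
so with $K=2T$ we get $N\le(\frac{en}{2T})^{2T}$ and $\frac12\log N\le T\log\frac{en}{2T}=T\log\frac{en}T-T$. Since $\log\frac1{2\beta}=c-T$, the classical cost is at most
$$2T+\log\frac1{2\beta}+\frac12\log N\le2T+(c-T)+T\log\frac{en}T-T=c+T\log\frac{en}T .$$
The function $y\log\frac{en}y$ has derivative $\log\frac ny\ge0$ on $(0,n]$, and $T\le c\le n$, so this is at most $c+c\log\frac{en}c=c\log\frac{2en}c$, which is (2). $\square$

The loss in this argument is the factor $\sqrt N$, roughly $(n/2T)^T$. It comes from $2T$ coordinates of the monomials, each costing the square root of $n/2T$.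

## 7. Why separate blocks lose a factor of two

For $f_s$ the ratio of our bounds, divided by $\log n$, tends to $\frac14$, while the upper bound allows $1$. One factor of two is easy to recover. Use $b$ blocks of length $2^s$ instead of $s$ blocks, with $bs$ even. The proof of Theorem 1 gives, word for word, quantum cost at most $b+1+\log(2b2^s)=b+s+\log b+2$ and classical cost at least $bs/2$. With $s$ even and $b=s^2$, the check becomes negligible against the $b$ queries, $\log n=s+2\log s$, and the ratio divided by $\log n$ tends to $\frac12$.

The other factor of two cannot be recovered by a better choice of $h$ with an argument that looks only at valid inputs, as our lower bound does. Indeed, let $h$ be *any* function of the $bs$ hidden bits, and write $(-1)^{h(a)}=\sum_\rho c_\rho(-1)^{\sum_j\langle r_j,a_j\rangle}$ over $\rho=(r_1,\dots,r_b)$. Parseval and Cauchy–Schwarz give $L=\sum_\rho|c_\rho|\le2^{bs/2}$. Pick $\rho$ with probability $|c_\rho|/L$, query the $b$ bits $x^{(j)}_{r_j}=\langle r_j,a_j\rangle$, and output the bit $o$ with $(-1)^o=\mathrm{sgn}(c_\rho)(-1)^{\sum_j\langle r_j,a_j\rangle}$. Then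 $\mathbb E(-1)^o=(-1)^{h(a)}/L$, so the bias is $\frac1{2L}$, and the classical cost on valid inputs is at most $b+\log L\le b+bs/2$.

Compare this with Section 6. A $T$-query quantum algorithm may have an acceptance polynomial of degree $2T$, so up to $2T$ *layers* of variables can matter, each costing a classical algorithm the square root of the layer size. The block algorithm uses one query per layer and so has only $T$ layers. Deutsch's algorithm shows how to serve two layers with one query: query one bit in one branch of a superposition and another bit in the other branch, and let the signs interfere. We want to do this with long computations: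

- in branch 0, a computation of $k$ queries collects $k$ signs;
- in branch 1, a computation of $k$ queries to *other* layers collects $k$ further signs;
- interference reveals the product of all $2k$ signs.

This has two requirements. First, a classical algorithm must not know where the signs are, or it would just query $2k$ bits. So the position of the next sign must be hidden, and revealed to the quantum algorithm by Lemma 4. Second, interference needs both branches to end in the *same* state of the workspace. So each computation must be reversible and leave no record of where it has been. Both requirements are met by a path defined by a second-order recurrence $w_{t+1}=w_{t-1}+a_t(w_t)$, which can be run in either direction and whose state is always just a pair of consecutive points.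

## 8. Two paths that meet in the middle: the function $F_{k,m}$

**Definition (rows).** Let $V=\mathbb F_2^m$ and $W=2^m$. The variables are $x_{t,w,r}$ with $1\le t\le2k$ and $w,r\in V$, in total $2k4^m$ bits. *Row* $(t,w)$ is the string $(x_{t,w,r})_{r\in V}$. It is *affine* if for some $a\in V$, $\varphi\in\mathbb F_2$ we have $x_{t,w,r}=\langle r,a\rangle+\varphi$ for all $r$. Then $\varphi=x_{t,w,0}$ and $a$ are unique; we write them $\varphi_t(w)$ and $a_t(w)$.

For $m=1$ every row is affine. For $m=2$ the row with $x_{t,w,r}=r_1r_2$ is not: the values at $0$ and the unit vectors would force $\varphi=0$ and $a=0$, but the value at $(1,1)$ is $1$.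

**Definition (paths).**

- *Forward path:* $w_0=w_1=0$. For $t=1,\dots,k$: if row $(t,w_t)$ is affine, put $w_{t+1}=w_{t-1}+a_t(w_t)$; otherwise the path fails.
- *Backward path:* $w'_{2k}=w'_{2k+1}=0$. For $t=2k,2k-1,\dots,k+1$: if row $(t,w'_t)$ is affine, put $w'_{t-1}=w'_{t+1}+a_t(w'_t)$; otherwise the path fails.

**Definition ($F_{k,m}$).** $F(x)=1$ iff neither path fails, $(w_k,w_{k+1})=(w'_k,w'_{k+1})$, and
$$\sum_{t=1}^k\varphi_t(w_t)+\sum_{t=k+1}^{2k}\varphi_t(w'_t)=0 .$$
This is a total function.

**Example: $k=m=1$.** There are $8$ variables. The forward path reads row $(1,0)$: $w_2=a_1(0)=x_{1,0,0}+x_{1,0,1}$. The backward path reads row $(2,0)$: $w'_1=a_2(0)=x_{2,0,0}+x_{2,0,1}$. The end states are $(0,a_1(0))$ and $(a_2(0),0)$; they agree iff $a_1(0)=a_2(0)=0$. The sign condition is $x_{1,0,0}+x_{2,0,0}=0$. So $F_{1,1}(x)=1$ iff the four bits $x_{1,0,0},x_{1,0,1},x_{2,0,0},x_{2,0,1}$ are equal.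

**Example: $k=2$.** The forward path gives $w_2=a_1(0)$, $w_3=a_2(w_2)$. The backward path gives $w'_3=a_4(0)$, $w'_2=a_3(w'_3)$. They meet if $(w_2,w_3)=(w'_2,w'_3)$. A meeting pair of paths is one sequence $0,0,w_2,w_3,0,0$ with $2k-2=2$ free points, and the signs live in row $(t,w_t)$, for $t=1,\dots,4$. Each half reads only two of the four layers.

## 9. Upper bound for $\mathrm{WUQ}(F_{k,m})$: interference plus a random check

**Step 1. A one-query reversible move.** The purpose is to advance a pair of consecutive points by one, collecting the sign of the row in the phase. Let $R_t$ act on $|u\rangle|v\rangle$, $u,v\in V$, as follows: apply $H^{\otimes m}$ to the first register; apply the phase query $|r\rangle|v\rangle\mapsto(-1)^{x_{t,v,r}}|r\rangle|v\rangle$; apply $H^{\otimes m}$ to the first register; swap the registers. This uses one query. The first three operations form a self-inverse map, since each factor is its own inverse and the order is symmetric. So $R_t^{-1}$ is "swap, then the same three steps" and also uses one query.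

Suppose row $(t,v)$ is affine with $a=a_t(v)$, $\varphi=\varphi_t(v)$. The first register goes through
$$|u\rangle\mapsto2^{-m/2}\sum_r(-1)^{\langle r,u\rangle}|r\rangle\mapsto(-1)^\varphi2^{-m/2}\sum_r(-1)^{\langle r,u+a\rangle}|r\rangle\mapsto(-1)^\varphi|u+a\rangle ,$$
so
$$R_t|u\rangle|v\rangle=(-1)^{\varphi_t(v)}\,|v\rangle|u+a_t(v)\rangle . \tag{3}$$
If row $(t,w_t)$ is affine, (3) gives
$$R_t|w_{t-1}\rangle|w_t\rangle=(-1)^{\varphi_t(w_t)}|w_t\rangle|w_{t+1}\rangle . \tag{4}$$
If row $(t,w'_t)$ is affine, then $R_t^{-1}$ first swaps $|w'_t\rangle|w'_{t+1}\rangle$ to $|w'_{t+1}\rangle|w'_t\rangle$ and then adds $a_t(w'_t)$ to the first register, so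
$$R_t^{-1}|w'_t\rangle|w'_{t+1}\rangle=(-1)^{\varphi_t(w'_t)}|w'_{t-1}\rangle|w'_t\rangle . \tag{5}$$

**Step 2. Algorithm C: comparing the two halves with $k$ queries.** The purpose is to decide $F$ when no path fails. Start with $\frac1{\sqrt2}(|0\rangle+|1\rangle)\otimes|0\rangle|0\rangle$. For $j=1,\dots,k$ apply $R_j$ if the control qubit is $0$ and $R_{2k+1-j}^{-1}$ if it is $1$. The swaps can be controlled freely, the Hadamards are common to both branches, and the query is a single query whose layer index is $j$ or $2k+1-j$ depending on the control. So each round costs one query. The result is $\frac1{\sqrt2}(|0\rangle|\psi\rangle+|1\rangle|\psi'\rangle)$. Apply $H$ to the control, measure it, and output 1 iff the outcome is $0$. Then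
$$\Pr[1]=\tfrac14\|\psi+\psi'\|^2=\tfrac12\bigl(1+\mathrm{Re}\langle\psi|\psi'\rangle\bigr). \tag{6}$$
Suppose neither path fails. Branch 0 starts at $|w_0\rangle|w_1\rangle$ and branch 1 at $|w'_{2k}\rangle|w'_{2k+1}\rangle$, so by (4) and (5)
$$\psi=(-1)^{\sum_{t\le k}\varphi_t(w_t)}|w_k,w_{k+1}\rangle,\qquad\psi'=(-1)^{\sum_{t>k}\varphi_t(w'_t)}|w'_k,w'_{k+1}\rangle .$$
If $F(x)=1$ these are equal and $\Pr[1]=1$. If $F(x)=0$, either the end states differ, $\langle\psi|\psi'\rangle=0$ and $\Pr[1]=\frac12$, or they agree with opposite signs and $\Pr[1]=0$. In both cases $\Pr[1]\le\frac12$.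

**Step 3. Algorithm V: detecting a failing path with $k+2$ queries.** If a path fails, $\psi$ or $\psi'$ is some state we do not control, so failures must be caught separately. As in Section 4, this costs only a small bias. Choose "forward" or "backward" with probability $\frac12$ each.

In the forward case set $\tilde w_0=\tilde w_1=0$. For $t=1,\dots,k$ run Lemma 4 on row $(t,\tilde w_t)$ and measure to obtain $\tilde a_t$, and put $\tilde w_{t+1}=\tilde w_{t-1}+\tilde a_t$. Then pick $t\in\{1,\dots,k\}$ and $r\in V$ uniformly and query $x_{t,\tilde w_t,r}$ and $x_{t,\tilde w_t,0}$. Output 0 if $x_{t,\tilde w_t,r}\ne\langle r,\tilde a_t\rangle+x_{t,\tilde w_t,0}$, and 1 otherwise.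

In the backward case set $\tilde w'_{2k}=\tilde w'_{2k+1}=0$; for $t=2k,\dots,k+1$ obtain $\tilde a_t$ from row $(t,\tilde w'_t)$ and put $\tilde w'_{t-1}=\tilde w'_{t+1}+\tilde a_t$; then test a uniform $t\in\{k+1,\dots,2k\}$ and $r\in V$ in the same way.

If the chosen path does not fail, then by induction every $\tilde a_t$ is the true $a_t$ of a row on the path, with certainty; the test passes and V outputs 1. If the forward path first fails at $t^*$, then all earlier rows on it are affine, so $\tilde w_{t^*}=w_{t^*}$ with certainty. Row $(t^*,w_{t^*})$ is not affine. So for every value of $\tilde a_{t^*}$ some $r$ violates $x_{t^*,w_{t^*},r}=\langle r,\tilde a_{t^*}\rangle+x_{t^*,w_{t^*},0}$; otherwise the row would be affine. The pair $(t^*,r)$ is chosen with probability $\frac1{kW}$, so the forward case outputs 0 with probability at least $\frac1{kW}$. The same argument, with $t^*$ the first failing index in the order $2k,\dots,k+1$, applies to the backward case. Hence if some path fails, V outputs 1 with probability at most $1-\frac1{2kW}$.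

**Step 4. Combination.** We run both tests so that Lemma 1 applies. Run C or V with probability $\frac12$ each, using at most $k+2$ queries.

- If $F(x)=1$, no path fails and $\Pr[1]=1$.
- If $F(x)=0$ and no path fails, $\Pr[1]\le\frac12\cdot\frac12+\frac12=\frac34$.
- If some path fails, then $F(x)=0$ and $\Pr[1]\le\frac12+\frac12\bigl(1-\frac1{2kW}\bigr)=1-\frac1{4kW}$.

With $\epsilon=\frac1{4kW}\le\frac14$, Lemma 1 gives
$$\mathrm{WUQ}(F)\le k+2+\log(8kW)=k+m+\log k+5 .$$

## 10. Lower bound for $\mathrm{WUC}(F_{k,m})$: a parity along a hidden path

For $k=1$ the claim is $\mathrm{WUC}(F)\ge0$, which is trivial. Let $k\ge2$.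

**Step 1. A distribution with one long path.** The aim is a distribution on inputs where $F$ is the parity of $2k$ signs at hidden positions. Set $w_0=w_1=w_{2k}=w_{2k+1}=0$ and choose $w_2,\dots,w_{2k-1}\in V$ uniformly and independently. Choose all bits $\varphi_t(w)$, $1\le t\le2k$, $w\in V$, uniformly and independently. Put $a_t=w_{t-1}+w_{t+1}$ and
$$x_{t,w,r}=\mathbf 1[w=w_t]\,\langle r,a_t\rangle+\varphi_t(w). \tag{7}$$
Call the distribution of $x$ $\mu$. Every row is affine: row $(t,w_t)$ has slope $a_t$, the other rows are constant, and the constant term is $\varphi_t(w)$ as the notation says. The forward path is $w_0,w_1,\dots,w_{k+1}$, since $w_{t-1}+a_t=w_{t+1}$. The backward path is $w_{2k+1},w_{2k},\dots,w_k$, since $w_{t+1}+a_t=w_{t-1}$. So the end states agree, and with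
$$G=(-1)^{\sum_{t=1}^{2k}\varphi_t(w_t)}$$
we have $F(x)=1$ iff $G=1$.

**Step 2. Every character has tiny correlation with $G$.** This is the hypothesis of Lemma 3. Fix a set $S$ of variables and let $S_{t,w}$ be its part in row $(t,w)$. By (7),
$$\chi_S(x)=\sigma\cdot(-1)^{\sum_{t,w}|S_{t,w}|\,\varphi_t(w)},\qquad\sigma=(-1)^{\sum_t\sum_{r:(t,w_t,r)\in S}\langle r,a_t\rangle},$$
where $\sigma$ depends only on the sequence $(w_t)$. So, given $(w_t)$, the product $G\chi_S$ is $\sigma$ times $(-1)$ to the power
$$\sum_{t,w}\bigl(|S_{t,w}|+\mathbf 1[w=w_t]\bigr)\varphi_t(w).$$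
The bits $\varphi_t(w)$ are independent and uniform, also given $(w_t)$. Hence $\mathbb E[G\chi_S\mid(w_t)]=0$ unless every coefficient is even, that is, unless for all $t,w$:
$$|S_{t,w}|\text{ is odd}\iff w=w_t .$$
For given $S$ this condition determines $w_t$ for each $t$, so at most one sequence satisfies it. Each sequence has probability at most $2^{-m(2k-2)}$. Therefore
$$|\mathbb E_\mu[G\chi_S]|\le2^{-m(2k-2)}\quad\text{for every }S .$$

**Step 3. Conclusion.** Lemma 3 with $\delta=2^{-m(2k-2)}$ gives $\mathrm{WUC}(F)\ge(2k-2)m$. Together with Section 9 this proves Theorem 2, part 2. $\square$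

Compare with the loss in Section 6. Each of the $2k$ layers contains $4^m=n/2k$ variables, and each layer with a free point costs a factor $2^m=\sqrt{n/2k}$ in correlation. There are $2k-2$ such layers, served by about $k$ queries.

## 11. Choosing $k$ and $m$: proof of Theorem 2, part 3

**Padding.** To get functions on exactly $n$ bits we add dummy variables. This does not raise $\mathrm{WUQ}$, since an algorithm may ignore them, and it does not lower $\mathrm{WUC}$, since a classical algorithm for the padded function becomes one for the original by answering dummy queries with $0$. If $2k4^m\le n$, then $1+\log k+2m\le\log n$, so $m+\log k\le\log n-1$, and $F_{k,m}$ padded to $n$ bits satisfies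
$$\mathrm{WUQ}(F_{k,m})\le k+\log n+4,\qquad\mathrm{WUC}(F_{k,m})\ge(2k-2)m . \tag{8}$$

**Upper bound for $M$.** Let $1\le q\le n$ and let $f$ be total on $n$ bits with $\mathrm{WUQ}(f)\le q$. If $f$ is constant, $\mathrm{WUC}(f)=0$. Otherwise part 1 and the monotonicity of $y\log\frac{2en}y$ on $(0,2n]$ give $\mathrm{WUC}(f)\le q\log\frac{2en}q$. Hence
$$M(n,q)\le q\log\frac{2en}q\qquad(1\le q\le n). \tag{9}$$

**Choice of parameters.** For the lower bounds put
$$k=\lfloor q-\log n-4\rfloor,\qquad m=\Bigl\lfloor\tfrac12\log\tfrac n{2k}\Bigr\rfloor . \tag{10}$$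
If $k,m\ge1$, then $2k4^m\le n$, and by (8) the padded $F_{k,m}$ has $\mathrm{WUQ}\le q$. So $M(n,q)\ge(2k-2)m$.

**Proof of (a).** Assume $q/\log n\to\infty$ and $q/n\to0$. For the upper bound, $\log\frac{2en}q=\log\frac nq+\log(2e)=(1+o(1))\log\frac nq$ because $n/q\to\infty$; use (9). For the lower bound, use (10). Since $\log n=o(q)$ and $q\to\infty$, we have $k=(1-o(1))q$. Since $k\le q=o(n)$, we have $m\ge1$ for large $n$. Then
$$M(n,q)\ge2(k-1)\Bigl(\tfrac12\log\tfrac n{2k}-1\Bigr)=(k-1)\log\frac n{8k}\ge(k-1)\Bigl(\log\frac nq-3\Bigr)=(1-o(1))\,q\log\frac nq ,$$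
where $k\le q$ was used in the last inequality. $\square$

**Proof of (b), upper bounds.** Since $\log\frac{2n}q\ge1$ for $q\le n$, (9) gives $M(n,q)\le q(\log\frac{2n}q+\log e)\le(1+\log e)\,q\log\frac{2n}q$. Also $\log\frac{2en}q\le\log(2en)=O(\log n)$ for $q\ge1$ and $n\ge2$, so $M(n,q)=O(q\log n)$.

**Proof of (b), lower bound for $3\log n\le q\le n/8$.** Let $n\ge2^{10}$, so that $q\ge30$. With (10), $\log n\le q/3$ gives
$$k\ge q-\log n-5\ge\tfrac23q-5\ge\tfrac q2,$$
the last step because $q\ge30$. Also $k\le q\le n/8$, so $\frac12\log\frac n{2k}\ge1$. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, we get $m\ge\frac14\log\frac n{2k}$ and $m\ge1$. Thus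
$$M(n,q)\ge(2k-2)m\ge\frac{k-1}2\log\frac n{2k}\ge\frac12\Bigl(\frac q2-1\Bigr)\log\frac n{2q} .$$
Since $q\le n/8$, $\log\frac n{2q}\ge2$, so $\log\frac{2n}q=\log\frac n{2q}+2\le2\log\frac n{2q}$. Hence
$$M(n,q)\ge\frac14\Bigl(\frac q2-1\Bigr)\log\frac{2n}q=\Omega\Bigl(q\log\frac{2n}q\Bigr). \tag{11}$$

**Proof of (b), lower bound for $n/8<q\le n$.** Here the logarithm is bounded and parity suffices. Let $n\ge8$ and let $f$ be the parity of the first $j=\lfloor q\rfloor\ge1$ bits. Then $\mathrm{WUQ}(f)\le j\le q$. For uniform $x$, a tree of depth less than $j$ has no Fourier coefficient on a set of size $j$ (Lemma 2), so its correlation with $f$ is zero; as in Section 3, every classical algorithm for $f$ makes at least $j$ queries. So $\mathrm{WUC}(f)\ge j\ge q/2$. Since $\log\frac{2n}q\le4$, we get $M(n,q)\ge\frac18\,q\log\frac{2n}q$.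

**Proof of (b), lower bound for $q_0\le q\le3\log n$.** The purpose is to reduce to (11) on fewer bits. Take $q_0=30$ and $n'=2^{\lfloor q/3\rfloor}$. Then $n'\le n$, $n'\ge2^{10}$ and $3\log n'\le q$. Moreover $q\le n'/8$: with $j=\lfloor q/3\rfloor\ge10$ we have $8q<24(j+1)\le2^j$, where the last inequality holds at $j=10$ ($264\le1024$) and persists, since going from $j$ to $j+1$ adds $24$ on the left and doubles the right. So (11) applies with $n'$ in place of $n$. Furthermore
$$\log\frac{2n'}q=1+\Bigl\lfloor\frac q3\Bigr\rfloor-\log q\ge\frac q3-\log q\ge\frac q6 ,$$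
because $\frac q6-\log q$ is positive at $q=30$ (as $30<2^5$) and increasing for $q\ge9$ (its derivative is $\frac16-\frac{\log e}q$). Hence $M(n',q)\ge\frac14(\frac q2-1)\frac q6=\Omega(q^2)$. Padding to $n$ bits gives $M(n,q)=\Omega(q^2)$. $\square$

For $q=o(\log n)$ the exact growth of $M(n,q)$ is not settled by these arguments, which give only $\Omega(q^2)$ and $O(q\log n)$.

**Proof of (c).** For the upper bound, part 1 and $\mathrm{WUQ}(f)\ge1$ give, for every non-constant $f$, total or partial,
$$\frac{\mathrm{WUC}(f)}{\mathrm{WUQ}(f)\log n}\le\frac{\log n+\log(2e)}{\log n}=1+O\Bigl(\frac1{\log n}\Bigr).$$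
For the lower bound take $q=\log^2n$, which satisfies the hypotheses of (a). The function constructed there is total on $n$ bits with $\mathrm{WUQ}(f)\le q$ and
$$\mathrm{WUC}(f)\ge(1-o(1))\,q\log\frac nq=(1-o(1))\,q\,(\log n-2\log\log n)=(1-o(1))\,q\log n .$$
For large $n$ it is non-constant, since $\mathrm{WUC}(f)>0$, and its ratio is at least $\frac{\mathrm{WUC}(f)}{q\log n}\ge1-o(1)$. Since total functions are among the partial ones, the limit is $1$ in both cases. $\square$
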